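\title{Locales and spatial locales generate the same varieties of Heyting algebras}

\begin{abstract}
We show that every locale $L$ generates the same variety of Heyting algebras as the lattice of open sets $\mathcal O(X)$ of a suitable $T_0$ space $X$. The points of $X$ are the relatively maximal filters of $L$, the locale $L$ is a Heyting retract of $\mathcal O(X)$, and $\mathcal O(X)$ embeds into a product of quotients of $L$. Consequently every variety generated by locales is generated by spatial locales, an intermediate logic is Dragalin/FM complete if and only if it is topologically complete, and a refutation of a consequence with infinitely many premises can be moved from a locale to a space.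
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{Heyting algebra} is a bounded lattice with a binary operation $\to$ such that
\begin{equation}\label{eq:res}
c\le a\to b\iff c\wedge a\le b .
\end{equation}
Such a lattice is distributive. A \emph{Heyting homomorphism} preserves $0,1,\wedge,\vee,\to$; it is not asked to preserve infinite joins or meets. A \emph{locale} (or \emph{frame}) is a complete lattice satisfying the join-infinite distributive law $a\wedge\bigvee_j b_j=\bigvee_j(a\wedge b_j)$. It is a Heyting algebra with $a\to b=\bigvee\{c: c\wedge a\le b\}$, and locales are exactly the complete Heyting algebras. The open sets of a topological space $Y$ form a locale $\mathcal O(Y)$, in which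
\begin{equation}\label{eq:top}
U\to V=\operatorname{int}\bigl((Y\setminus U)\cup V\bigr),\qquad \bigwedge_j U_j=\operatorname{int}\bigcap_j U_j .
\end{equation}
A locale is \emph{spatial} if it is isomorphic to some $\mathcal O(Y)$.

For a class $\mathcal K$ of Heyting algebras, $\mathbf H(\mathcal K)$, $\mathbf S(\mathcal K)$ and $\mathbf P(\mathcal K)$ are the classes of algebras isomorphic to homomorphic images, subalgebras and products of members of $\mathcal K$. A \emph{variety} is a class closed under these three operations. The smallest variety containing $\mathcal K$ is $\mathbf{HSP}(\mathcal K)$, the variety \emph{generated} by $\mathcal K$; by the HSP theorem of universal algebra it consists of the Heyting algebras that satisfy every equation true throughout $\mathcal K$.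

The same notions have a logical reading. A \emph{valuation} in a Heyting algebra $A$ assigns elements of $A$ to propositional variables and extends to all formulas through the operations of $A$. A formula is \emph{valid} in $A$ if every valuation gives it the value $1$, and valid in a space $Y$ if it is valid in $\mathcal O(Y)$. An \emph{intermediate logic} is a set of formulas that contains the intuitionistic propositional calculus, is closed under modus ponens and uniform substitution, and is contained in classical logic. It is \emph{topologically complete} if it is the set of formulas valid in some class of spaces, and \emph{Dragalin/FM complete} if it is the set of formulas valid in some class of locales. (The latter is known to be equivalent to completeness for Dragalin semantics, and to completeness for Fairtlough--Mendler semantics; we use only the definition by locales.) Under the standard correspondence, a logic $\Lambda$ is matched with the variety of all Heyting algebras validating it, and $\Lambda$ is the set of formulas valid in $\mathcal K$ exactly when this variety is $\mathbf{HSP}(\mathcal K)$. The two forms of the following question, which is posed in \cite{hierarchy},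 are therefore equivalent.

\begin{quote}
\textbf{Question.} Is there a variety of Heyting algebras that is generated by locales but not by spatial locales? Equivalently, is there an intermediate logic that is Dragalin/FM complete but topologically incomplete?
\end{quote}

The question asks whether finitary equations can detect a shortage of points. Individual locales can be very far from spatial. Suppose $\mathcal O(Y)$ is Boolean, so that open and closed sets coincide, and let $x\in Y$. The closure $C$ of $\{x\}$ is open, and a nonempty open $V\subseteq C$ contains $x$ and is closed, so $V=C$. Thus $C$ is an atom, and a complete atomless Boolean algebra with $0\neq1$, such as the algebra of regular open subsets of the real line, is not spatial. This gives no counterexample: such an algebra contains the two-element algebra $\mathbf 2$ and embeds into a power of it, so it generates the same variety as the one-point space. But the reason is special to Boolean algebras, and one might well guess that the answer is yes, with pointless pieces assembled into a locale whose equations no space can match. The guess is supported by the failure of the obvious construction: taking prime filters of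 $L$ as points and the sets $\{F:u\in F\}$ as a base produces a space whose open sets can leave the variety of $L$ (Example~\ref{ex:boolean}). Nevertheless the answer is no.

For a filter $F$ of a Heyting algebra $L$, let $q_F:L\to L/F$ be the quotient map, so that $q_F(a)\le q_F(b)$ if and only if $a\to b\in F$. A filter $F$ is \emph{relatively maximal} if, for some $u\notin F$, it is maximal among the filters omitting $u$; such a $u$ is a \emph{value} of $F$.

\begin{theorem}\label{thm:main}
Let $L$ be a locale. There are a $T_0$ space $X$, whose points are the relatively maximal filters of $L$, and Heyting homomorphisms $\iota:L\to\mathcal O(X)$ and $\sigma:\mathcal O(X)\to L$ with $\sigma\iota=\mathrm{id}_L$. For each $F\in X$ there is moreover a surjective Heyting homomorphism $h_F:\mathcal O(X)\to L/F$ with $h_F\iota=q_F$ and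
\[
h_F(U)=1\iff F\in U .
\]
Hence $L\in\mathbf S(\mathcal O(X))\cap\mathbf H(\mathcal O(X))$ and $\mathcal O(X)\in\mathbf{SPH}(L)$, so $\mathbf{HSP}(L)=\mathbf{HSP}(\mathcal O(X))$.
\end{theorem}

\begin{corollary}\label{cor:variety}
If a variety is generated by a class of locales, then it is generated by spatial locales, and even by a single $\mathcal O(X)$ with $X$ a $T_0$ space. A Dragalin/FM complete intermediate logic is the logic of a single $T_0$ space. Thus an intermediate logic is Dragalin/FM complete if and only if it is topologically complete.
\end{corollary}

\begin{corollary}\label{cor:strong}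
Let $\Lambda$ be an intermediate logic and $\Gamma\cup\{\varphi\}$ any set of formulas, possibly infinite and in any number of variables. If some valuation $v$ in a locale validating $\Lambda$ has $\bigwedge_{\gamma\in\Gamma}v(\gamma)\not\le v(\varphi)$, then the same happens in $\mathcal O(X)$ for some $T_0$ space $X$ validating $\Lambda$. Moreover, some point of $X$ lies in the value of every $\gamma\in\Gamma$ but not in the value of $\varphi$.
\end{corollary}

We work in ZFC. Section~\ref{sec:points} studies the points and derives the condition that open sets must satisfy. Section~\ref{sec:examples} carries out the construction by hand for two nonspatial locales, and Sections~\ref{sec:envelope}--\ref{sec:maps} treat the general case.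

\section{Standard facts}\label{sec:facts}

Let $L$ be a Heyting algebra. A \emph{filter} is a nonempty upward closed subset closed under $\wedge$; we allow $L$ itself. A filter $F$ is \emph{prime} if $a\vee b\in F$ implies $a\in F$ or $b\in F$.

\begin{enumerate}
\item[(H1)] The filter generated by $F\cup\{v\}$ is $\{w: f\wedge v\le w\text{ for some }f\in F\}$, which by \eqref{eq:res} equals $\{w: v\to w\in F\}$.
\item[(H2)] The quotient $L/F$ is a Heyting algebra, $q_F$ is a surjective Heyting homomorphism, and $q_F(a)=1$ if and only if $a\in F$.
\item[(H3)] For $s\in L$, the interval $[0,s]$ is a Heyting algebra with implication $(x\to y)\wedge s$, and $z\mapsto z\wedge s$ is a Heyting homomorphism $L\to[0,s]$. For implication, note that an element $c\le s$ satisfies $c\wedge x\le y$ if and only if $c\wedge x\wedge s\le y\wedge s$; hence $(x\to y)\wedge s=\bigl((x\wedge s)\to(y\wedge s)\bigr)\wedge s$.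
\end{enumerate}
We also use three facts about Boolean algebras.
\begin{enumerate}
\item[(B1)] \emph{Free Boolean extension.} Every bounded distributive lattice $L$ is a bounded sublattice of a Boolean algebra $B(L)$ generated by $L$, such that every bounded lattice homomorphism from $L$ to a Boolean algebra extends uniquely to a Boolean homomorphism on $B(L)$. Every element of $B(L)$ is a finite join of elements $a\wedge\neg c$ with $a,c\in L$.
\item[(B2)] \emph{MacNeille completion.} Every Boolean algebra $C$ is a subalgebra of a complete Boolean algebra $B$ in which it is dense: each nonzero element of $B$ lies above a nonzero element of $C$.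
\item[(B3)] \emph{Sikorski's extension theorem.} If $C$ is a subalgebra of a Boolean algebra $C'$ and $B$ is a complete Boolean algebra, then every Boolean homomorphism $C\to B$ extends to a Boolean homomorphism $C'\to B$.
\end{enumerate}

\section{Relatively maximal filters}\label{sec:points}

In this section $L$ is any Heyting algebra and $X$ is the set of its relatively maximal filters, which we call \emph{points}.

\begin{lemma}\label{lem:points}
\begin{enumerate}
\item[(a)] If $a\not\le c$, there is $F\in X$ with $a\in F$ and $c\notin F$.
\item[(b)] If $u$ is a value of $F$ and $v\notin F$, then $v\to u\in F$.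
\item[(c)] Every $F\in X$ is proper and prime.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The filter $\{w:a\le w\}$ omits $c$. By Zorn's lemma it extends to a filter that is maximal among those omitting $c$.

(b) The filter generated by $F\cup\{v\}$ properly contains $F$, so it contains $u$. Apply (H1).

(c) Let $u$ be a value of $F$. Then $u\notin F$, so $F$ is proper. If $a,b\notin F$, then $a\to u$ and $b\to u$ lie in $F$ by (b), and $(a\to u)\wedge(b\to u)\wedge(a\vee b)\le u$ by distributivity. Hence $a\vee b\in F$ would give $u\in F$.
\end{proof}

Points are more special than prime filters: their quotients have a second largest element.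

\begin{lemma}\label{lem:cover}
Let $F\in X$.
\begin{enumerate}
\item[(a)] There is a least filter $F^+$ properly containing $F$, and the values of $F$ are the elements of $F^+\setminus F$.
\item[(b)] There is a largest element $s_F$ of $(L/F)\setminus\{1\}$, and $v\in F^+$ if and only if $s_F\le q_F(v)$.
\item[(c)] For $z,z'\in L/F$ we have $z=z'$ if and only if $z\wedge s_F=z'\wedge s_F$ and $z,z'$ are either both equal to $1$ or both different from $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix a value $u$ of $F$ and let $F^+$ be the filter generated by $F\cup\{u\}$.

(a) Every filter properly containing $F$ contains $u$, hence contains $F^+$; so $F^+$ is the least such filter. A value $v$ of $F$ is not in $F$ and belongs to every filter properly containing $F$, so $v\in F^+\setminus F$. Conversely, if $v\in F^+\setminus F$, then every filter properly containing $F$ contains $F^+$ and hence $v$, so $v$ is a value.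

(b) Put $s_F=q_F(u)\ne1$. If $q_F(v)\neq1$, then $v\notin F$, so $v\to u\in F$ by Lemma~\ref{lem:points}(b), that is, $q_F(v)\le s_F$. By (H1), $v\in F^+$ if and only if $u\to v\in F$, that is, $s_F\le q_F(v)$.

(c) If $z,z'\ne1$, then $z=z\wedge s_F$ and $z'=z'\wedge s_F$ by (b).
\end{proof}

The filter $F^+$ may be all of $L$; this happens when $F$ is a maximal proper filter, and then $s_F=0$. For $u\in L$ put
\[
\widehat u=\{F\in X:u\in F\},\qquad \widetilde u=\{F\in X:u\in F^+\}.
\]
By Lemma~\ref{lem:cover}(a), $\widetilde u$ consists of $\widehat u$ together with the points of which $u$ is a value.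

\begin{lemma}\label{lem:hat}
The map $u\mapsto\widehat u$ is a bounded lattice homomorphism $L\to\mathcal P(X)$, and $\widehat a\not\subseteq\widehat c$ whenever $a\not\le c$. For all $u,v\in L$ and $w=v\vee(v\to u)$ we have $\widetilde u\subseteq\widehat w$.
\end{lemma}

\begin{proof}
The map preserves $\wedge$ and $1$ because points are filters, and $\vee$ and $0$ because they are prime and proper. The second claim is Lemma~\ref{lem:points}(a). Let $F\in\widetilde u$. If $u\in F$, then $w\in F$ because $u\le v\to u\le w$. Otherwise $u$ is a value of $F$, and Lemma~\ref{lem:points}(b) puts $v$ or $v\to u$ in $F$; again $w\in F$.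
\end{proof}

We can now see what a topology on $X$ has to look like. Homomorphisms $h_F$ with $h_F(U)=1\iff F\in U$ jointly separate open sets, so they place $\mathcal O(X)$ inside $\prod_F L/F$; this is how $\mathcal O(X)$ is kept in the variety of $L$. By Lemma~\ref{lem:cover}(c), $h_F(U)$ consists of two pieces of data: one bit, which is prescribed to be the truth value of $F\in U$, and the element $h_F(U)\wedge s_F$. The simplest way to supply the second piece for all $F$ at once is to attach to $U$ one element $\sigma(U)\in L$ and to require $h_F(U)\wedge s_F=q_F(\sigma(U))\wedge s_F$. When $F\in U$ this forces $s_F\le q_F(\sigma(U))$, so by Lemma~\ref{lem:cover}(b) an open set must satisfy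
\begin{equation}\label{eq:wish}
\sigma(U)\in F^+\quad\text{for all }F\in U .
\end{equation}
The plan is to reverse the order: construct $\sigma$ first, and take \eqref{eq:wish} as the definition of openness.

\section{Two nonspatial examples}\label{sec:examples}

Let $A$ be a complete atomless Boolean algebra with $0\ne1$, so every $b\neq0$ is the join of two disjoint nonzero elements $b_1,b_2$. Let $D$ be the set of ultrafilters of $A$.

\begin{example}\label{ex:boolean}
Take $L=A$. Points are proper prime filters, hence ultrafilters, and each ultrafilter $G$ is a point with value $0$. So $X=D$, with $G^+=A$ and $A/G=\mathbf 2$. Condition \eqref{eq:wish} is empty, and we give $D$ the discrete topology. The maps $h_G:\mathcal P(D)\to\mathbf 2$ with $h_G(U)=1\iff G\in U$ are Boolean homomorphisms, and $h_G(\widehat a)=q_G(a)$. The map $\iota(a)=\widehat a$ is an injective Boolean homomorphism, and (B3) extends its inverse to a Boolean homomorphism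
\[
\rho:\mathcal P(D)\to A,\qquad \rho(\widehat a)=a .
\]
This is Theorem~\ref{thm:main} for $A$, with $\sigma=\rho$.

Two coarser topologies that come to mind fail, and for the same reason: $D\setminus\{G\}$ is open while $\{G\}$ is not, so the lattice of open sets is not Boolean and lies outside $\mathbf{HSP}(A)$. First, take the sets $\widehat a$ as a base. Then $D\setminus\{G\}=\bigcup_{a\in G}\widehat{\neg a}$ is open. No $\widehat b$ is a singleton, since for $b\neq0$ it contains the disjoint nonempty sets $\widehat{b_1}$ and $\widehat{b_2}$; so $\{G\}$ is not open. Second, replace $G^+$ by $G$ in \eqref{eq:wish} and call $U$ open if $\rho(U)\in G$ for all $G\in U$. The element $b=\rho(\{G\})$ lies below every $a\in G$, because $\{G\}\subseteq\widehat a$. If $b\ne0$, then one of $b_1,\neg b_1$ is in $G$ and neither lies above $b$. So $\rho(\{G\})=0\notin G$, while $\rho(D\setminus\{G\})=1$ belongs to every ultrafilter.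
\end{example}

\begin{example}\label{ex:top}
Rename the top of $A$ as $s$ and let $L=A\cup\{\top\}$ with a new top $\top>s$. This is a complete Heyting algebra: $a\to b=\top$ if $a\le b$; $a\to b=\neg a\vee b$ if $a,b\in A$ and $a\not\le b$; and $\top\to b=b$. It is not spatial, since in a spatial locale an interval $[0,s]$ is the lattice of open sets of an open subspace.

The filter $p=\{\top\}$ is a point with value $s$; here $p^+=\{s,\top\}$ and $L/p=L$. Any other point is $G\cup\{\top\}$ with $G$ a proper prime filter of $A$, that is, an ultrafilter; these are maximal proper filters of $L$, with quotient $\mathbf 2$. So $X=D\cup\{p\}$. As before we let every subset of $D$ be open, and we look for a Heyting homomorphism $h_p:\mathcal O(X)\to L$ with $h_p(U)=\rho(U)$ for $U\subseteq D$ and $h_p(W)=\top$ for open $W\ni p$. These wishes determine the neighborhoods of $p$. If $U\cup\{p\}$ is open with $U\subseteq D$, then $\rho(U)=h_p\bigl((U\cup\{p\})\cap D\bigr)=\top\wedge s=s$. Conversely, if $\rho(U)=s$, then $h_p(D\to U)=s\to s=\top$, so $p\in D\to U=\operatorname{int}(U\cup\{p\})$ and $U\cup\{p\}$ is open. We therefore define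
\[
\mathcal O(X)=\mathcal P(D)\cup\{U\cup\{p\}:U\subseteq D,\ \rho(U)=s\},
\]
which is a topology because $\rho$ is monotone and preserves finite meets.

The map $h_p$ preserves $0$, $1$ and joins, and meets of two sets that both contain or both omit $p$. If $p\in U$ and $p\notin V$, then $h_p(U\cap V)=\rho(U\cap D)\wedge\rho(V)=\rho(V)=\top\wedge h_p(V)$. For implication put $S=(X\setminus U)\cup V$, so that $U\to V$ equals $S$ if $p\in S$ and $\rho(S\cap D)=s$, and equals $S\cap D$ otherwise.
\begin{itemize}
\item If $p\in V$, then $p\in S$ and $\rho(S\cap D)\ge\rho(V\cap D)=s$, so $h_p(U\to V)=\top=h_p(U)\to\top$.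
\item If $p\in U$ and $p\notin V$, then $p\notin S$ and $h_p(U\to V)=\neg s\vee\rho(V)=\top\to\rho(V)$.
\item If $p\notin U\cup V$, then $p\in S$ and $\rho(S\cap D)=\neg\rho(U)\vee\rho(V)$. This is $s$ exactly when $\rho(U)\le\rho(V)$, and then $h_p(U\to V)=\top$; otherwise $h_p(U\to V)=\neg\rho(U)\vee\rho(V)$. In both cases $h_p(U\to V)=\rho(U)\to\rho(V)$ in $L$.
\end{itemize}
Each $G\in D$ is isolated, so $h_G:U\mapsto U\cap\{G\}$ is a Heyting homomorphism onto $\mathbf 2$ by (H3). Together these maps embed $\mathcal O(X)$ into $L\times\mathbf 2^D$, and $h_p$, which also plays the role of $\sigma$, maps $\mathcal O(X)$ onto $L$.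
\end{example}

Two features of Example~\ref{ex:top} carry over. The topology is not read off from inclusion of filters: $p$ is contained in every other point, yet $X\setminus\{G\}$ is open because $\rho(\{G\})=0$. And to decide whether $p$ is interior to an arbitrary set $S$ we had to evaluate $S$. Its natural value is the pair formed by $\rho(S\cap D)$ and the truth value of $p\in S$. This pair lies in the Boolean algebra $A\times\mathbf 2$, which contains $L$ through $a\mapsto(a,0)$, $\top\mapsto(s,1)$, but it need not lie in $L$. The largest element of $L$ below it does exist, and it belongs to $p^+$ exactly when $\rho(S\cap D)=s$. In general, then, we need a complete Boolean algebra $B\supseteq L$ to receive $\sigma$, and a map $i$ that rounds elements of $B$ down to $L$.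

\section{A complete Boolean algebra around $L$}\label{sec:envelope}

From now on $L$ is a locale. If $L$ has one element, then $X=\emptyset$, $\mathcal O(X)$ has one element, and Theorem~\ref{thm:main} holds; so assume $0\ne1$. Let $B$ be the MacNeille completion of $B(L)$. The symbol $\neg$ denotes complement in $B$, and $\to$ the implication of $L$. By (B1) and (B2),
\begin{equation}\label{eq:dense}
\text{below each nonzero } b\in B \text{ there is a nonzero } a\wedge\neg c\text{ with }a,c\in L .
\end{equation}

\begin{lemma}\label{lem:i}
For each $b\in B$ there is a largest element $i(b)$ of $L$ below $b$. The map $i:B\to L$ is monotone, preserves finite meets, is the identity on $L$, and satisfies $i(\neg u\vee v)=u\to v$ for $u,v\in L$.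
\end{lemma}

\begin{proof}
Let $t$ be the join in $L$ of all $u\in L$ with $u\le b$. We must show $t\le b$. If not, \eqref{eq:dense} gives $0\ne a\wedge\neg c\le t\wedge\neg b$. For $u\in L$ with $u\le b$ we have $u\wedge a\wedge\neg c\le b\wedge\neg b=0$, that is, $u\wedge a\le c$. The join-infinite distributive law in $L$ gives $t\wedge a\le c$. Then $a\wedge\neg c=t\wedge a\wedge\neg c=0$, a contradiction. So $i(b)=t$.

For $w\in L$ we have $w\le i(b)\iff w\le b$. This gives monotonicity, $i(u)=u$ for $u\in L$, and $i(b\wedge b')=i(b)\wedge i(b')$. Finally, $w\le\neg u\vee v\iff w\wedge u\le v\iff w\le u\to v$.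
\end{proof}

The topology will be defined through $i\sigma$. This map preserves finite meets, but $i$ does not preserve joins: in $A\times\mathbf 2$ above, $i(s,0)\vee i(0,1)=s$ while $i(s,1)=\top$. To obtain a Heyting homomorphism we need $\sigma(U)$ itself to lie in $L$ when $U$ is open, and this calls for a criterion for an element of $B$ to belong to $L$. Lemma~\ref{lem:hat} suggests its form. As a model, let $Y$ be a $T_1$ space, $S\subseteq Y$ a set with interior $U$, and suppose $S\subseteq V\cup(V\to U)$ for every open $V$. For $x\in S\setminus U$ take $V=Y\setminus\{x\}$; then $x\in V\to U=\operatorname{int}(U\cup\{x\})\subseteq\operatorname{int}S=U$, which is absurd. So $S$ is open. Without points, the element $a\wedge\neg c$ takes over the role of $x$, and $c$ that of $Y\setminus\{x\}$.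

\begin{lemma}\label{lem:key}
Let $b\in B$ and $u=i(b)$. If $b\le v\vee(v\to u)$ for all $v\in L$, then $b=u$.
\end{lemma}

\begin{proof}
Suppose $b\ne u$. Since $u\le b$, we have $b\wedge\neg u\neq0$, and \eqref{eq:dense} gives $0\ne e=a\wedge\neg c\le b\wedge\neg u$ with $a,c\in L$. The hypothesis for $v=c$ gives $e\le c\vee(c\to u)$, and $e\le\neg c$, so $e\le c\to u$. Put $w=a\wedge(c\to u)\in L$; then $e\le w$. From $w\wedge c\le u$ we get $w\wedge\neg u\le\neg c$, so $w\wedge\neg u\le a\wedge\neg c=e\le b$. Hence $w\le u\vee(w\wedge\neg u)\le b$, and therefore $w\le i(b)=u$. Now $e\le u$ and $e\le\neg u$, which contradicts $e\neq0$.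
\end{proof}

\section{The topology and the retraction $\sigma$}\label{sec:topology}

By Lemma~\ref{lem:hat} and (B1), $u\mapsto\widehat u$ extends to a Boolean homomorphism $B(L)\to\mathcal P(X)$. It is injective: a nonzero element of $B(L)$ lies above some $a\wedge\neg c$ with $a\not\le c$, so its image contains the nonempty set $\widehat a\setminus\widehat c$. The inverse map, from the image to $B(L)\subseteq B$, extends by (B3) to a Boolean homomorphism
\[
\sigma:\mathcal P(X)\to B,\qquad\sigma(\widehat u)=u\quad(u\in L).
\]
Fix one such $\sigma$. Following \eqref{eq:wish}, define
\[
\mathcal O(X)=\{U\subseteq X: i\sigma(U)\in F^+\text{ for all }F\in U\}.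
\]
This is a topology. It contains $\emptyset$, and it contains $X$ because $i\sigma(X)=1$. If $F\in U\cap V$ with $U,V$ open, then $i\sigma(U\cap V)=i\sigma(U)\wedge i\sigma(V)\in F^+$. If $F\in U_k\subseteq\bigcup_jU_j$ with all $U_j$ open, then $i\sigma(\bigcup_jU_j)\ge i\sigma(U_k)\in F^+$. Each $\widehat u$ is open, since $F\in\widehat u$ gives $i\sigma(\widehat u)=u\in F\subseteq F^+$. Distinct points differ in some $u\in L$ and are separated by $\widehat u$, so $X$ is $T_0$.

Implication in $\mathcal O(X)$ is an interior, so we need a formula for interiors.

\begin{lemma}\label{lem:int}
Let $S\subseteq X$ and $u=i\sigma(S)$. Then $\operatorname{int}S=S\cap\widetilde u$ and $i\sigma(\operatorname{int}S)=u$.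
\end{lemma}

\begin{proof}
Let $T=S\cap\widetilde u$. If $U\subseteq S$ is open and $F\in U$, then $u\ge i\sigma(U)\in F^+$, so $U\subseteq T$. From $S\cap\widehat u\subseteq T$ and $u\le\sigma(S)$ we get $\sigma(T)\ge\sigma(S)\wedge u=u$, so $i\sigma(T)\ge u$; and $T\subseteq S$ gives $i\sigma(T)\le u$. Thus $i\sigma(T)=u\in F^+$ for all $F\in T$, and $T$ is open.
\end{proof}

\begin{proposition}\label{prop:sigma}
If $U$ is open, then $\sigma(U)\in L$. The restriction $\sigma:\mathcal O(X)\to L$ is a Heyting homomorphism, and for open $U,V$ and $F\in X$,
\begin{equation}\label{eq:imp}
F\in U\to V\iff (F\notin U\text{ or }F\in V)\ \text{ and }\ \sigma(U)\to\sigma(V)\in F^+ .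
\end{equation}
\end{proposition}

\begin{proof}
Let $u=i\sigma(U)$. Openness says $U\subseteq\widetilde u$. For $v\in L$ and $w=v\vee(v\to u)$, Lemma~\ref{lem:hat} gives $U\subseteq\widehat w$, so $\sigma(U)\le\sigma(\widehat w)=w$. By Lemma~\ref{lem:key}, $\sigma(U)=u\in L$.

Since $L$ is a bounded sublattice of $B$, the restriction preserves $0,1,\wedge,\vee$. For open $U,V$ let $S=(X\setminus U)\cup V$, so that $U\to V=\operatorname{int}S$ by \eqref{eq:top}. Lemma~\ref{lem:i} gives $i\sigma(S)=i(\neg\sigma(U)\vee\sigma(V))=\sigma(U)\to\sigma(V)$. Now \eqref{eq:imp} is the first statement of Lemma~\ref{lem:int}, and the second yields $\sigma(U\to V)=i\sigma(\operatorname{int}S)=\sigma(U)\to\sigma(V)$.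
\end{proof}

\section{The maps $h_F$ and the proof of the theorem}\label{sec:maps}

The composite $q_F\sigma$ is a Heyting homomorphism $\mathcal O(X)\to L/F$, but it carries the wrong bit: in Example~\ref{ex:boolean} it sends $\{G\}$ to $0$ and $D\setminus\{G\}$ to $1$ when $F=G$. We keep its part below $s_F$ and overwrite the bit. For $F\in X$ and $U$ open, define
\[
h_F(U)=\begin{cases}1,&F\in U,\\ q_F(\sigma(U))\wedge s_F,&F\notin U.\end{cases}
\]

\begin{proposition}\label{prop:h}
The map $h_F:\mathcal O(X)\to L/F$ is a Heyting homomorphism, $h_F(U)=1$ if and only if $F\in U$, and $h_F(\widehat u)=q_F(u)$ for all $u\in L$.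
\end{proposition}

\begin{proof}
Write $h,q,s$ for $h_F,q_F,s_F$. Since $s<1$, we have $h(U)=1\iff F\in U$. Next,
\begin{equation}\label{eq:below}
h(U)\wedge s=q\sigma(U)\wedge s\qquad\text{for all open }U .
\end{equation}
For $F\notin U$ this is the definition. For $F\in U$, openness gives $\sigma(U)\in F^+$, so $s\le q\sigma(U)$ by Lemma~\ref{lem:cover}(b), and both sides equal $s$.

We have $h(X)=1$ and $h(\emptyset)=q(0)\wedge s=0$. Let $\ast$ be one of $\wedge,\vee,\to$. By Lemma~\ref{lem:cover}(c), to prove $h(U\ast V)=h(U)\ast h(V)$ it suffices to compare the two sides below $s$ and to compare when they equal $1$.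

\emph{Below $s$.} By \eqref{eq:below} and Proposition~\ref{prop:sigma}, $h(U\ast V)\wedge s=(q\sigma(U)\ast q\sigma(V))\wedge s$. By (H3), $(x\ast y)\wedge s$ depends only on $x\wedge s$ and $y\wedge s$. Using \eqref{eq:below} for $U$ and $V$, we get $(q\sigma(U)\ast q\sigma(V))\wedge s=(h(U)\ast h(V))\wedge s$.

\emph{Being $1$, for meets and joins.} We have $h(U\cap V)=1$ if and only if $h(U)=h(V)=1$, which means $h(U)\wedge h(V)=1$. We have $h(U\cup V)=1$ if and only if $h(U)=1$ or $h(V)=1$. This is equivalent to $h(U)\vee h(V)=1$, because two elements different from $1$ have their join below $s$.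

\emph{Being $1$, for implication.} By \eqref{eq:imp}, $h(U\to V)=1$ if and only if two conditions hold. The first is that $h(U)\ne1$ or $h(V)=1$. The second is $s\le q\sigma(U)\to q\sigma(V)$, which by \eqref{eq:res} and \eqref{eq:below} reads $h(U)\wedge s\le h(V)\wedge s$. On the other side, $h(U)\to h(V)=1$ means $h(U)\le h(V)$. If $h(V)=1$, both conditions and the inequality hold. If $h(U)=1\neq h(V)$, the first condition and the inequality both fail. If $h(U),h(V)\ne1$, the first condition holds, both elements lie below $s$, and the second condition is the inequality itself.

Finally, if $u\in F$, then $h(\widehat u)=1=q(u)$. If $u\notin F$, then $q(u)\le s$ and $h(\widehat u)=q(u)\wedge s=q(u)$.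
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\iota(u)=\widehat u$. This is a map $L\to\mathcal O(X)$ with $\sigma\iota=\mathrm{id}_L$ and, by Proposition~\ref{prop:h}, $h_F\iota=q_F$; in particular $h_F$ is onto. Let $H:\mathcal O(X)\to\prod_{F\in X}L/F$ have components $h_F$. It is a Heyting homomorphism. It is injective, since distinct open sets $U,V$ differ at some point $F$, and then exactly one of $h_F(U),h_F(V)$ is $1$. Hence $\mathcal O(X)\in\mathbf{SPH}(L)\subseteq\mathbf{HSP}(L)$.

The map $\iota$ is a bounded lattice homomorphism by Lemma~\ref{lem:hat}. The composite $H\iota$ has components $q_F$, so it is a Heyting homomorphism, and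
\[
H\iota(u\to v)=H\iota(u)\to H\iota(v)=H(\iota(u)\to\iota(v)).
\]
As $H$ is injective, $\iota(u\to v)=\iota(u)\to\iota(v)$. From $\sigma\iota=\mathrm{id}_L$ we see that $\iota$ is injective and $\sigma$ is onto, so $L\in\mathbf S(\mathcal O(X))\cap\mathbf H(\mathcal O(X))$. Each of $L$ and $\mathcal O(X)$ lies in the variety generated by the other.
\end{proof}

\begin{remark}[Completeness]
Completeness of $L$ enters only through the existence of $i$ in Lemma~\ref{lem:i}. Without it $i$ can fail to exist: for the algebra of finite and cofinite subsets of $\mathbb N$, which is dense in $\mathcal P(\mathbb N)$, the set of even numbers has no largest finite or cofinite subset. The retraction in Theorem~\ref{thm:main} forces completeness: if $\iota$ and $\sigma$ are monotone with $\sigma\iota=\mathrm{id}_L$, then $\sigma\bigl(\bigcup_j\iota(u_j)\bigr)$ lies above each $u_j$ and below each upper bound $w$ of the $u_j$, because $\bigcup_j\iota(u_j)\subseteq\iota(w)$.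
\end{remark}

\begin{remark}[Infinite joins; finite $L$]
If $\iota$ preserved all joins, the sets $\widehat u$ would form a topology isomorphic to $L$. So for nonspatial $L$ the embedding $\iota$ loses some infinite join, which equations do not see. If $L$ is finite, then $X$ is finite and the sets $\widehat u$ separate points, so they generate $\mathcal P(X)$ as a Boolean algebra. Then $\sigma$ is the inverse of $B(L)\to\mathcal P(X)$, hence injective, and $\sigma\iota=\mathrm{id}_L$ makes $\iota$ an isomorphism $L\cong\mathcal O(X)$.
\end{remark}

\section{Varieties and logics}\label{sec:cor}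

\begin{proof}[Proof of Corollary~\ref{cor:variety}]
Let $\mathbf V=\mathbf{HSP}(\mathcal K)$ with $\mathcal K$ a class of locales. Up to renaming of variables there are countably many equations. An equation that fails in $\mathbf V$ fails in some member of $\mathcal K$; choose one such member for each failing equation, and let $L$ be their product. Then $L$ is a locale, since joins and meets are computed coordinatewise. It belongs to $\mathbf V$, and it refutes each equation that fails in $\mathbf V$, because every chosen factor is a homomorphic image of $L$. So $L$ satisfies exactly the equations valid in $\mathbf V$, and $\mathbf V=\mathbf{HSP}(L)=\mathbf{HSP}(\mathcal O(X))$ by Theorem~\ref{thm:main}. If $\Lambda$ is the set of formulas valid in $\mathcal K$, then its variety is $\mathbf V$, so $\Lambda$ is the logic of $X$. Conversely, a topologically complete logic is Dragalin/FM complete because each $\mathcal O(Y)$ is a locale.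
\end{proof}

Corollary~\ref{cor:strong} involves an infinite meet, so equality of varieties alone does not yield it. The proof uses the embedding $\iota$, and monotonicity of $\iota$ is all that the infinite meet requires.

\begin{proof}[Proof of Corollary~\ref{cor:strong}]
Let $v$ be a valuation in a locale $L$ validating $\Lambda$, with $a=\bigwedge_{\gamma\in\Gamma}v(\gamma)\not\le v(\varphi)$. Take $X$ from Theorem~\ref{thm:main}. It validates $\Lambda$ because $\mathcal O(X)\in\mathbf{HSP}(L)$. Since $\iota$ is a Heyting homomorphism, the valuation $\iota v$ gives each formula $\psi$ the value $\widehat{v(\psi)}$. By Lemma~\ref{lem:points}(a) there is $F\in X$ with $a\in F$ and $v(\varphi)\notin F$. The open set $\widehat a$ contains $F$ and is contained in $\widehat{v(\gamma)}$ for every $\gamma\in\Gamma$. Hence $F$ lies in the value of every $\gamma$, and even in $\operatorname{int}\bigcap_\gamma\widehat{v(\gamma)}$, which is the meet of these values in $\mathcal O(X)$ by \eqref{eq:top}; but $F\notin\widehat{v(\varphi)}$.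
\end{proof}

\begin{thebibliography}{1}
\bibitem{hierarchy}
\emph{A Semantic Hierarchy for Intuitionistic Logic},
\texttt{https://escholarship.org/content/qt2vp2x4rx/qt2vp2x4rx.pdf?t=poxut0}.
\end{thebibliography}
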